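# Horocycle foliations on surfaces of nonpositive curvature: Lipschitz along leaves, Hölder $1/2$ on $T^1S$

## 1. The guess that horocycle curvature is a Lipschitz function

Let $S$ be a compact surface without boundary, with a $C^\infty$ Riemannian metric of Gaussian curvature $K\le 0$, and write $k=-K\ge 0$. Take a unit vector $v$ and draw, in the universal cover $\tilde S$, the circles through the base point of $v$ whose centers lie far behind $v$ on its geodesic. As the center recedes, the circles converge to a horocycle. Let $u(v)$ be its curvature at the base point of $v$. How regular is $u$ as a function of $v$?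

Here is the answer one would first guess. In constant curvature $-\kappa^2$ one finds $u=\kappa=\sqrt k$, so $u$ should behave like an average of $\sqrt k$ along the past of $v$. The square root of a smooth nonnegative function on a compact surface is Lipschitz (Section 2). So one guesses that $u$ is a Lipschitz function on $T^1S$. The guess is right when $v$ moves along a horocycle. It is wrong when $v$ turns around its base point, and there the correct exponent is $1/2$.

**Definition 1.1 (horocycles and their foliations).** For a unit-speed geodesic ray $c$ in $\tilde S$, the horocycle through $c(0)$ determined by $c$ is the limit, as $t\to\infty$, of the metric circles of radius $t$ centered at $c(t)$. Horocycles in $S$ are projections of these. The horocycle foliations $\mathcal H^+$ and $\mathcal H^-$ of $T^1S$ have as leaves the unit normal fields of horocycles: the stable family $\mathcal H^+$ points into the horodisks, the unstable family $\mathcal H^-$ points out of them.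

By a theorem of Eberlein, horocycles are $C^2$, the leaves of $\mathcal H^\pm$ are $C^1$, and the tangent distributions $T\mathcal H^\pm$ are continuous on $T^1S$. The leaves are called uniformly $C^{1+\text{Lipschitz}}$ if $T\mathcal H^\pm$ is Lipschitz along leaves with a uniform constant.

**Definition 1.2 (the functions $u_R$ and $u$).** For $v\in T^1S$ let $\gamma_v$ be its geodesic. Let $u_R(v)$ be the geodesic curvature, at the base point of $v$ and with respect to the outward normal $v$, of the circle of radius $R$ in $\tilde S$ centered at $\gamma_v(-R)$. The sign is such that a Euclidean circle of radius $R$ has curvature $1/R$. Put $u(v)=\lim_{R\to\infty}u_R(v)$; the limit exists by (F2) below.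

**Conventions.** Passing to the orientation double cover, which is a local isometry, we assume $S$ oriented. Let $N=iv$ be the positive normal to $v$. Let $X,H,V$ be the standard smooth frame of $T^1S$: the geodesic field, the horizontal lift of $N$, and the vertical field. The distance $d$ on $T^1S$ is that of the metric for which this frame is orthonormal. Letters $C,c>0$ denote constants that depend only on $(S,g)$ and may change from line to line; $O(1)$ means bounded by such a constant.

**From foliations to $u$.** If the base point moves with unit speed along an unstable horocycle in direction $N$, the outward normal field $n$ satisfies $\nabla_Nn=uN$, so $n$ turns at rate $u$. Hence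
$$T\mathcal H^-=\mathbb R\,(H+uV).$$
The flip $v\mapsto -v$ is an isometry of $T^1S$ exchanging $\mathcal H^+$ and $\mathcal H^-$. By (F2) below, $0\le u\le\sup\sqrt k$. Therefore $T\mathcal H^\pm$ is Hölder with a given exponent if and only if $u$ is, and the leaves are uniformly $C^{1+\text{Lipschitz}}$ if and only if $u$ is uniformly Lipschitz along unstable leaves with respect to horocycle arclength.

**Two tests.** On a flat torus a circle of radius $R$ has curvature $1/R$, so $u=0$; horocycles are straight lines. If $K=-\kappa^2$, a circle of radius $R$ has curvature $\kappa\coth\kappa R$, so $u=\kappa$. In both cases $u$ is constant. Section 3 computes a third case, where the guess half fails.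

Three results are known.

**Theorem I.** Suppose that 1) if $\gamma$ is a geodesic that is not closed, there is no infinite time interval $I$ with $K(\gamma(t))=0$ for all $t\in I$; and 2) if $\gamma$ is a closed geodesic, there exists $t$ such that $K$ does not vanish to infinite order at $\gamma(t)$. Then $T\mathcal H^+$ and $T\mathcal H^-$ are Hölder-continuous.

**Theorem II.** Under 1) and 2), the leaves of $\mathcal H^+$ and $\mathcal H^-$ are uniformly $C^{1+\text{Lipschitz}}$.

**Proposition III.** For any compact surface with a $C^3$ metric of nonpositive curvature, with no further hypotheses, the leaves of $\mathcal H^\pm$ are uniformly $C^{1+1/2}$: $T\mathcal H^\pm$ is uniformly $1/2$-Hölder along leaves.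

The problem, whose source is the paper "Hölder Regularity Of Horocycle Foliations" (https://projecteuclid.org/download/pdf_1/euclid.jdg/1214425216), is whether Theorems I and II hold without 1) and 2). They do.

**Theorem A.** For every compact surface with a $C^\infty$ metric of nonpositive curvature there is $C$ with $|u(v)-u(v')|\le C\,d(v,v')^{1/2}$ whenever $d(v,v')\le 1$. Hence $T\mathcal H^\pm$ are Hölder with exponent $1/2$ on $T^1S$.

**Theorem B.** For every such surface, $u$ is uniformly Lipschitz along unstable leaves; so the leaves of $\mathcal H^\pm$ are uniformly $C^{1+\text{Lipschitz}}$.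

**Theorem C (sharpness).** There is a $C^\infty$ compact surface of nonpositive curvature, even satisfying 1) and 2), for which $T\mathcal H^\pm$ is not Hölder with any exponent $>1/2$ and is not differentiable along some leaf.

## 2. Riccati equation, unstable Jacobi fields, Busemann functions

**(F1) Square roots.** For a unit vector $w$ at $p$ and $x\in\mathbb R$, Taylor's formula gives
$$0\le k(\exp_pxw)\le k(p)+x\langle\nabla k,w\rangle+\tfrac12x^2\sup|\nabla^2k| .$$
A quadratic polynomial in $x$ that is nonnegative has nonpositive discriminant, so $|\nabla k|\le M\sqrt k$ with a constant $M\ge1$. Then $\sqrt{k+\epsilon}$ has gradient at most $M/2$ for each $\epsilon>0$; letting $\epsilon\to0$, $\sqrt k$ is Lipschitz with some constant $C_1$.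

**(F2) Riccati equation.** In polar coordinates $dr^2+Y^2d\varphi^2$ on $\tilde S$ we have $Y_{rr}=kY$, and circles have curvature $Y_r/Y$. So $u_R(v)$ is the value at time $0$ of the solution of $u'=k-u^2$ along $\gamma_v$ with $u(-R)=+\infty$. It is positive, and continuous in $v$. For $R'>R$ the difference $\Delta=u_R-u_{R'}$ of the two solutions is positive near time $-R$ and satisfies $\Delta'=-(u_R+u_{R'})\Delta$. So $\Delta\ge0$. Since $\Delta\le u_R\le u_R+u_{R'}$, also $\Delta'\le-\Delta^2$, and $\Delta(0)\le1/R$. Thus $u_R\to u$ uniformly, with $0\le u_R-u\le1/R$. Hence $u$ is continuous and $u\ge0$, and by passing to the limit in the integrated equation, $u'=k-u^2$ along orbits of the geodesic flow. Put $\kappa=\sqrt{\max k}$. If $u>\kappa$ at some time, then backward in time $u$ increases, with $u'\le\kappa^2-u^2$ at most a fixed negative number, so $u$ would be unbounded, which is impossible for a continuous function on a compact space. So $0\le u\le\kappa$.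

**(F3) Unstable Jacobi field.** Along $\gamma_v$ let $J(0)=1$, $J'=uJ$. Then $J>0$ and $J''=(u'+u^2)J=kJ$. So $J$ is convex and nondecreasing in time. In particular it is bounded in the past.

**(F4) Busemann functions.** Let $c$ be a geodesic of $\tilde S$ and $\beta_R=d(\cdot,c(-R))-R$. By the triangle inequality $\beta_R$ is nonincreasing in $R$ and bounded below at each point, so it has a limit $\beta$. Away from $c(-R)$, $|\nabla\beta_R|=1$ and $\operatorname{Hess}\beta_R=u_{d(\cdot,c(-R))}(\nabla\beta_R)\,N^\flat\otimes N^\flat$, which is bounded on compact sets for large $R$. By Arzelà–Ascoli, $\beta_R\to\beta$ in $C^1$ on compact sets. By (F2) the Hessians then converge locally uniformly. So $\beta$ is $C^2$ with $\operatorname{Hess}\beta=u(\nabla\beta)\,N^\flat\otimes N^\flat$. The level sets of $\beta$ are the horocycles based at $c(-\infty)$, their outward normals are $\nabla\beta$, and the ray with initial vector $-\nabla\beta(q)$, a limit of geodesics from $q$ to $c(-R)$, is the unique ray from $q$ asymptotic to $c(-\infty)$.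

## 3. Collars of revolution: where the guess fails and where it survives

We test the guess on a surface that contains an annulus $dx^2+f(x)^2d\varphi^2$, $\varphi\in\mathbb R/2\pi\mathbb Z$, with $f'(0)=0$ and $f''=kf\ge0$. The core $\{x=0\}$ is a closed geodesic. Let $\zeta$ be the angle of a geodesic with $f^{-1}\partial_\varphi$. Then $x'=\sin\zeta$, and Clairaut's relation says that $f\cos\zeta$ is constant along it. Put $f_0=f(0)$.

**A formula for $u$.** Suppose a geodesic has $f\cos\zeta=f_0$ and, at time $0$, $x>0$, $\sin\zeta>0$. Going backward, $x$ decreases, and its limit satisfies $f=f_0$; otherwise $x'=\sqrt{1-f_0^2/f^2}$ would stay bounded below. So the backward ray stays at bounded distance from the core and, lifted, is asymptotic to it. The rotation field $\partial_\varphi$ is Killing, so up to sign its normal component $J=f\sin\zeta=\sqrt{f^2-f_0^2}>0$ is a Jacobi field, and $J\to0$ in the past. The Jacobi field vanishing at time $0$ with derivative $1$ is at least $s$ in absolute value at time $-s$, hence unbounded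 in the past, while the unstable one is bounded. So a Jacobi field bounded in the past is a multiple of the unstable one, and $J$ is the unstable field up to scale. Since $J'=ff'x'/J=f'$,
$$u=\frac{f'}{\sqrt{f^2-f_0^2}} .\tag{3.1}$$

### Proof of Theorem C

**Step 1: the surface.** Take a hyperbolic one-holed torus with geodesic boundary of small length $2\pi a_0$. By the collar lemma the boundary has a collar $dr^2+a_0^2\cosh^2r\,d\varphi^2$ of width $>2$. Replace $\{r\le1\}$ by $\{0\le x\le x_1\}$, $x_1\in(0,1)$, with metric $dx^2+f(x)^2d\varphi^2$. Here $f(x)=a_0\cosh(x-x_1+1)$ for $x\ge x_1$. On $[0,x_1]$ the function $f''$ is smooth, positive for $x>0$, equal to $12c'x^2$ near $0$ with some $c'>0$, matches all derivatives at $x_1$, and has $\int_0^{x_1}f''=a_0\sinh1$, so that $f'(0)=0$. Such $f''$ exists: prescribe it on very short intervals at the two ends, where its integral is small, and choose the positive values in the middle to adjust the integral. As $0\le f'\le a_0\sinh1$ on $[0,x_1]$ and $x_1<1$, $f_0\ge a_0(\cosh1-\sinh1)>0$.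 Extend $f$ evenly and glue two such surfaces along $x=0$. Near $x=0$ we have $f=f_0+c'x^4$, so the result is a closed $C^\infty$ surface, with $K\le0$. The curvature vanishes exactly on the closed geodesic $\{x=0\}$, to order $2$. A geodesic along which $K$ vanishes on an interval is this closed geodesic, so 1) and 2) hold.

**Step 2: no exponent above $1/2$.** We turn a vector away from the core. Let $v_0$ be tangent to $\{x=0\}$. Along it $u'=-u^2$, and a positive solution blows up in finite past time; so $u(v_0)=0$. Let $v_\theta$ make a small angle $\theta$ with $v_0$ at the same point, and write $x(s)$ for the coordinate along its backward geodesic. Since $f\cos\zeta=f_0\cos\theta$,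
$$\sin^2\zeta=\Big(1-\frac{f_0^2}{f^2}\Big)+\frac{f_0^2}{f^2}\sin^2\theta,\qquad\text{so}\qquad \sin\theta\le|x'|\le(\theta^2+C|x|^4)^{1/2}.$$
Hence $|x(s)|\ge\theta s/2$ as long as the geodesic is in the collar. Let $\Sigma=\epsilon_1\theta^{-1/2}$ with a small constant $\epsilon_1$. As long as $s\le\Sigma$ and $|x|\le2\theta s$, we have $C|x|^4\le16C\epsilon_1^4\theta^2$, so $|x'|<2\theta$. Therefore $\theta s/2\le|x(s)|\le2\theta s\le2\epsilon_1\theta^{1/2}$ for all $s\le\Sigma$. Near the core $k\ge cx^2$, so $k\ge c_0\theta$ for $s\in[\Sigma/2,\Sigma]$. From $u\ge0$ at time $-\Sigma$ and $u'\ge c_0\theta-u^2$ we get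
$$u_1:=u(-\Sigma/2)\ge\sqrt{c_0\theta}\,\tanh(\sqrt{c_0}\,\epsilon_1/2)\ge c\,\theta^{1/2}.$$
Then $u'\ge-u^2$ gives $u(v_\theta)\ge u_1/(1+u_1\Sigma/2)$. This is increasing in $u_1$ and $\Sigma=\epsilon_1\theta^{-1/2}$, so $u(v_\theta)\ge c\,\theta^{1/2}$. So no exponent above $1/2$ is possible; by the flip this holds for both $T\mathcal H^\pm$.

**Step 3: no derivative along a leaf.** We move along the unstable horocycle of $v_0$. By (F4) and uniqueness of asymptotic rays, its normals at points with small $x>0$ are the vectors with $f\cos\zeta=f_0$, $\sin\zeta>0$. By (3.1),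
$$u=\frac{4c'x^3}{\sqrt{2f_0c'x^4+c'^2x^8}}\sim2\sqrt{2c'/f_0}\;x ,$$
and by symmetry $u\sim2\sqrt{2c'/f_0}\,|x|$ on both sides. In terms of the arclength $\tau$ of the horocycle, which crosses the core orthogonally, $x(\tau)=\pm\tau+o(\tau)$. So $u\sim2\sqrt{2c'/f_0}\,|\tau|$, which is not differentiable at $\tau=0$. By the flip the same holds for $\mathcal H^+$. $\square$

**A collar that may be flat to infinite order.** Step 3 shows a Lipschitz $u$ along the leaf. Does flatness to infinite order harm this? Take any collar with $f'(0)=0$, $k(0)=0$, put $h=f-f_0\ge0$, and look at a compact range $0\le x\le x_3$ in the collar. Since $\sqrt{k(x)}\le C_1x$, the interval $[x-\sqrt{k(x)}/(2C_1),x]$ lies in $[0,x]$, and on it $k\ge k(x)/4$. So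
$$h(x)=\int_0^x(x-r)\,k(r)f(r)\,dr\ge\frac{k(x)}4\,f_0\cdot\frac12\cdot\frac{k(x)}{4C_1^2}=\frac{f_0\,k(x)^2}{32C_1^2}.$$
Hence $h''=kf\le C\sqrt h$. Then $(h'^2)'=2h'h''\le C(h^{3/2})'$, so $h'^2\le Ch^{3/2}$. By (3.1), where $h>0$,
$$u=\frac{h'}{\sqrt{h(2f_0+h)}},\qquad u_x=\frac{h''}{\sqrt{h(2f_0+h)}}-\frac{h'^2(f_0+h)}{(h(2f_0+h))^{3/2}},$$
and both terms are bounded. Where $h=0$, the circle through the point is a geodesic parallel to the core along which $k=0$, so $u=0$. And $u\le Ch^{1/4}\to0$ as $h\to0$. Thus $u$ is Lipschitz in $x$ along this leaf, with no hypothesis on the order of vanishing. Only $k\ge0$ and smoothness were used, which makes Theorem B plausible.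

## 4. Turning a vector: exponent $1/2$, and Theorem A from Theorem B

Step 2 above shows that two geodesics at angle $\theta$ should be compared up to the time $\theta^{-1/2}$, when they are $\theta^{1/2}$ apart.

**Lemma 4.1.** If $v_0,v_\theta$ are unit vectors at the same point with angle $\theta\in(0,1]$, then $|u(v_\theta)-u(v_0)|\le C\theta^{1/2}$.

*Proof.* Work in $\tilde S$. Let $v_\varphi$, $0\le\varphi\le\theta$, be the intermediate vectors; parametrize the backward geodesics $\gamma_{v_\varphi}(-s)$ by $s\ge0$, and let $k_\varphi(s)$ be $k$ along them.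

**Step 1: two Jacobi fields and the arc between the geodesics.** Let $Y_\varphi''=k_\varphi Y_\varphi$, $Y_\varphi(0)=0$, $Y_\varphi'(0)=1$. Let $J_\varphi(s)$ be the unstable Jacobi field in backward time, so $J_\varphi(0)=1$ and $J_\varphi>0$ is convex and nonincreasing in $s$. The Wronskian $Y'J-YJ'$ is $1$, so $(Y_\varphi/J_\varphi)'=J_\varphi^{-2}$ and
$$Y_\varphi(s)=J_\varphi(s)\int_0^sJ_\varphi^{-2}\le\frac{s}{J_\varphi(s)}.\tag{4.1}$$
Let $L(s)=\int_0^\theta Y_\varphi(s)\,d\varphi$, the length of the circular arc of radius $s$; it is increasing. The points $\gamma_{v_\varphi}(-s)$ and $\gamma_{v_0}(-s)$ are at distance at most $L(s)$, and $\sqrt k$ is Lipschitz, so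
$$|k_\varphi-k_0|=|\sqrt{k_\varphi}-\sqrt{k_0}|\,(\sqrt{k_\varphi}+\sqrt{k_0})\le C(\sqrt{k_0}\,L+L^2).\tag{4.2}$$
Fix a small constant $\epsilon\in(0,1)$ and put $T=\sup\{s\le\epsilon\theta^{-1/2}:L(s)\le\epsilon\theta^{1/2}\}$.

**Step 2: the geodesics spread at the same rate.** We claim $\frac12\le Y_\varphi/Y_0\le2$ on $(0,T]$ for all $\varphi\in[0,\theta]$. Let $[0,T']\subset[0,T]$ be the maximal interval with this property; $T'>0$, since the ratios tend to $1$ uniformly as $s\to0$. There $\theta Y_0/2\le L\le2\theta Y_0$. Let $a_\varphi=Y_\varphi'/Y_\varphi\ge0$. Then $(a_\varphi-a_0)'=-(a_\varphi+a_0)(a_\varphi-a_0)+k_\varphi-k_0$, and $a_\varphi-a_0\to0$ as $s\to0$, since $a_\varphi=1/s+O(s)$. So $|a_\varphi-a_0|(r)\le\int_0^r|k_\varphi-k_0|$. Now $\int_0^rk_0Y_0=Y_0'(r)-1\le Y_0'(r)$ and $Y_0$ is increasing, so by Cauchy–Schwarz, twice,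
$$\int_0^r\!\sqrt{k_0}\,Y_0\le\Big(\int_0^rk_0Y_0\Big)^{1/2}\Big(\int_0^rY_0\Big)^{1/2}\le Y_0'(r)^{1/2}(rY_0(r))^{1/2},$$
$$\int_0^s\!dr\int_0^r\!\sqrt{k_0}\,Y_0\le\Big(\int_0^sY_0'\Big)^{1/2}\Big(\int_0^srY_0\,dr\Big)^{1/2}\le sY_0(s).$$
Hence, by (4.2), for $s\le T'$
$$\Big|\log\frac{Y_\varphi}{Y_0}(s)\Big|\le\int_0^s|a_\varphi-a_0|\le C\big(2\theta sY_0(s)+s^2L(s)^2\big)\le C(4\epsilon^2+\epsilon^4)<\log2$$
if $\epsilon$ is small, using $\theta Y_0\le2L\le2\epsilon\theta^{1/2}$ and $s\le\epsilon\theta^{-1/2}$. By continuity and compactness in $\varphi$, $T'=T$.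

**Step 3: a formula for the difference.** Let $U_\varphi=-J_\varphi'/J_\varphi$. Then $U_\varphi(0)=u(v_\varphi)$ and $U_\varphi'=U_\varphi^2-k_\varphi$. For $\Delta=U_\theta-U_0$ we get $(\Delta J_\theta J_0)'=-(k_\theta-k_0)J_\theta J_0$, so
$$u(v_\theta)-u(v_0)=\Delta(T)J_\theta(T)J_0(T)+\int_0^T(k_\theta-k_0)J_\theta J_0\,ds.$$

**Step 4: the boundary term.** By convexity $1\ge J_\varphi(T)-TJ_\varphi'(T)$, so $0\le U_\varphi J_\varphi(T)=-J_\varphi'(T)\le1/T$. The boundary term is a difference of two nonnegative numbers, each at most $\frac1T\max(J_0(T),J_\theta(T))$. If $T=\epsilon\theta^{-1/2}$ this is $\le\theta^{1/2}/\epsilon$. Otherwise $L(T)=\epsilon\theta^{1/2}$. For $\varphi\in\{0,\theta\}$, Step 2 gives $L(T)\le4\theta Y_\varphi(T)$, so by (4.1) $J_\varphi(T)\le T/Y_\varphi(T)\le4\theta T/L(T)=4\theta^{1/2}T/\epsilon$, and the term is $\le4\theta^{1/2}/\epsilon$.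

**Step 5: the integral.** By (4.1) and Step 2, $LJ_0\le4\theta s$ and $LJ_\theta\le4\theta s$ on $[0,T]$. Since $\sqrt{k_0}J_0=\sqrt{J_0''J_0}$,
$$\int_0^T\!\!\sqrt{k_0}\,L\,J_0J_\theta\le4\theta\int_0^T\!\!s\sqrt{J_0''J_0}\le4\theta\Big(\int_0^T\!\!sJ_0''\Big)^{1/2}\Big(\int_0^T\!\!sJ_0\Big)^{1/2}\le4\theta T\le4\epsilon\theta^{1/2},$$
because $\int_0^TsJ_0''=TJ_0'(T)-J_0(T)+1\le1$ and $J_0\le1$. Also $\int_0^TL^2J_0J_\theta\le\epsilon\theta^{1/2}\int_0^T4\theta s\,ds\le2\epsilon^3\theta^{1/2}$. With (4.2) the lemma follows. $\square$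

*Proof of Theorem A, given Theorem B.* Since $u$ is bounded, we may take $d=d(v,v')$ small, with $v$ at $p$ and $v'$ at $q$ in $T^1\tilde S$. Then $d(p,q)\le d$, and $v'$ makes angle $\le Cd$ with the parallel translate of $v$ along $pq$. Let $\beta$ be the Busemann function of $\gamma_v(-\infty)$, so $\nabla\beta(p)=v$, and put $v_q=\nabla\beta(q)$. By (F4) and $u\le\kappa$, $v_q$ makes angle $\le\kappa d$ with the parallel translate of $v$. Hence $v_q$ and $v'$ make an angle $\le Cd$, and Lemma 4.1 gives $|u(v_q)-u(v')|\le Cd^{1/2}$.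

To compare $v$ with $v_q$, project the segment $pq$ along the integral curves of $\nabla\beta$ to the horocycle $\{\beta=\beta(p)\}$. The flow times are $\le d$, and lengths transverse to the flow grow by a factor at most $e^{\kappa d}$. So $v_q$ is reached from $v$ by a horocycle arc of length $\le e^{\kappa d}d$ followed by the geodesic flow for time $\le d$. Along the flow $|u'|=|k-u^2|\le\kappa^2$; along the horocycle use Theorem B (Proposition III would also do). So $|u(v)-u(v_q)|\le Cd^{1/2}$. $\square$

It remains to prove Theorem B.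

## 5. The derivative of $u_R$ along a circle, and the Main Lemma

For a unit-speed geodesic $\gamma$ put
$$k_0(s)=k(\gamma(s)),\qquad b(s)=\langle\nabla k,N\rangle(\gamma(s)),\qquad |b|\le M\sqrt{k_0}\ \text{ by (F1)}.$$

**Main Lemma.** There is $C$ such that, if $\gamma:[0,T]\to S$ is a unit-speed geodesic with $\int_0^Ts\,k_0(s)\,ds\le1$, then $\big|\int_0^Tb\,ds\big|\le C$.

**Example.** In the collar $f=f_0+c'x^4$ of Section 3 put $a=\sqrt{2c'/f_0}$. A geodesic asymptotic to the core in forward time satisfies $x'\sim-ax^2$, so $x\sim1/(as)$. Since $k\sim6a^2x^2$, we get $k_0\sim6/s^2$ and $|b|\sim12a^2x\sim12a/s$. Over $[s,s']$ with $s$ large, $\int rk_0$ is about $6\log(s'/s)$ and $\int|b|$ about $12a\log(s'/s)$, so a bound on the first bounds the second.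

*Proof that the Main Lemma implies Theorem B.*

**Step 1: the arclength derivative of $u_R$.** In polar coordinates $dr^2+Y^2d\varphi^2$ about a point of $\tilde S$, $u=Y_r/Y$ satisfies $u_r=k-u^2$. Differentiating in $\varphi$, $(Y^2u_\varphi)_r=Y^2k_\varphi=Y^3b$, where $b$ is taken along the radial geodesic. Moreover $Y^2u_\varphi=YY_{r\varphi}-Y_rY_\varphi\to0$ as $r\to0$. Hence the arclength derivative of $u_R$ along the circle of radius $R$ at $v$ is
$$w_R(v)=\frac{u_\varphi}{Y}\Big|_{r=R}=\int_{-R}^0bJ^3\,ds,\qquad J=Y/Y(R),\tag{5.1}$$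
along $\gamma_v$, with $J(-R)=0$, $J(0)=1$, $J''=kJ$, $J$ nondecreasing.

**Step 2: a self-improving bound.** Put $W_R=\sup_{v,\,R'\le R}|w_{R'}(v)|\le R\sup|\nabla k|<\infty$. Choose $T\in(0,R)$ with $J(-T)=\frac12$. The part of (5.1) before time $-T$ is a smaller copy of the same integral:
$$w_R(v)=\int_{-T}^0bJ^3\,ds+\tfrac18\,w_{R-T}(\gamma_v'(-T)).$$
On $[-T,0]$ we have $J\ge\frac12$ and $1=J(-T)+TJ'(-T)+\int_{-T}^0|s|kJ\,ds$ with $J'(-T)\ge0$. So $\int_{-T}^0|s|k\,ds\le1$, which is the hypothesis of the Main Lemma for the reversed geodesic on $[0,\tau]$, for every $\tau\le T$; reversing time changes $b$ only by a sign. Thus $E(s)=\int_s^0b$ satisfies $|E|\le C$ on $[-T,0]$. Integrating by parts,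
$$\Big|\int_{-T}^0bJ^3\Big|=\Big|E(-T)J(-T)^3+\int_{-T}^0E\,(J^3)'\,ds\Big|\le C\big(\tfrac18+\tfrac78\big)=C .$$
The same argument for each $R'\le R$ gives $W_R\le C+W_R/8$, that is, $W_R\le W:=8C/7$ for all $R$.

**Step 3: passing to the horocycle.** Let $n_R(x)$ be the outward normals, by arclength $x$, of the circle of radius $R$ centered at $\gamma_v(-R)$, with $n_R(0)=v$. Then $|u_R(n_R(x))-u_R(n_R(0))|\le W|x|$. The curves $n_R$ are integral curves of $H+u_RV$, with $u_R$ bounded and $u_R\to u$ uniformly. So subsequences converge locally uniformly to an integral curve of $H+uV$. By (F4) the base curve of the limit lies on the horocycle $\{\beta=\beta(p)\}$ and its vectors are $\nabla\beta$, so the limit is the normal field $n$ of the horocycle. In the limit $|u(n(x))-u(n(0))|\le W|x|$. $\square$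

The rest of these notes proves the Main Lemma.

## 6. Absolute values lose $\sqrt{\log}$, and the first bad block

The first thing to try is to bound $\int|b|$ by $|b|\le M\sqrt{k_0}$ and Cauchy–Schwarz. For $0<s<s'\le T$,
$$\int_s^{s'}|b|\le M\int_s^{s'}\!\!\sqrt{k_0}\le M\Big(\int_s^{s'} rk_0\,dr\Big)^{1/2}\Big(\log\frac{s'}s\Big)^{1/2}\le M\sqrt{\log(s'/s)}.\tag{6.1}$$
This stops at the logarithm. The profile $k_0(s)=s^{-2}(\log s)^{-3/2}$ on $[2,\infty)$ has $\int sk_0=\int s^{-1}(\log s)^{-3/2}ds<\infty$ but $\int\sqrt{k_0}=\int s^{-1}(\log s)^{-3/4}ds=\infty$. So, whatever the geodesics do, the bound $|b|\le M\sqrt{k_0}$ and the bound on $\int sk_0$ do not by themselves control $\int|b|$. What (6.1) does give is used constantly: *an integral of $b$ over an interval of bounded ratio $s'/s$ is $O(1)$.*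

The way past this is to ask what happens on a dyadic block on which $\int b$ is too large to be summed. There the transverse derivative of $k$ is comparable to $\sqrt{k_0}$, up to small powers of the time, on a large set of times. Since $k\ge0$, this forces $k$ to grow at least quadratically across $\gamma$: a narrow valley of curvature. A compact surface forces $\gamma$ to return near itself, and low curvature forces the return into the same valley, then the next one, and so on. So from then on $\gamma$ is almost periodic, and $\int b$ can be computed by comparing $\gamma$ with itself.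

**Blocks.** Let $t_0=2^{j_0}$ be a large constant depending only on $S$. If $T<16t_0$ there is nothing to prove. For dyadic $t=2^j\ge t_0$ with $16t\le T$ put
$$c_t=\Big|\int_t^{2t}b\Big|,\qquad\varepsilon_t=\int_t^{2t}sk_0\,ds,\qquad\eta=t^{-1/1000}.$$
Call the block $[t,2t]$ *bad* if $c_t>\varepsilon_t$ and $c_t>\eta$. A block that is not bad has $c_t\le\varepsilon_t+\eta$. Since $\sum\varepsilon_t\le1$ and $\sum_j2^{-j/1000}<\infty$, these blocks contribute $O(1)$ in total. So do $[0,t_0]$ and, by (6.1), the part of $[0,T]$ after the last block. If no block is bad, we are done. Otherwise let $t$ be the **first** bad block. Everything before $t$ contributes $O(1)$, and by (6.1) so do $[t,4t]$ and $[T/4,T]$. It remains to show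
$$\Big|\int_{4t}^{T/4}b\,ds\Big|\le C.\tag{6.2}$$
From now on $t$ is fixed. Notation: $\lambda=t^{1/10}$, $\rho=\eta^2$. "For large $t$" is ensured by the choice of $t_0$.

## 7. A bad block contains a valley of curvature and a near return

**Step 1: curvature is small pointwise.** Let $s\in[t/2,T-1]$. Enlarge $C_1$ so that $\kappa\le2C_1$. Then $\sqrt{k_0}\ge\frac12\sqrt{k_0(s)}$ on $[s,s+\sqrt{k_0(s)}/(2C_1)]\subset[s,s+1]$. So $c\,k_0(s)^{3/2}\le\int_s^{s+1}k_0\le1/s\le2/t$, that is,
$$k_0(s)\le Ct^{-2/3},\qquad s\in[t/2,T-1].\tag{7.1}$$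

**Step 2: many times with a large transverse derivative.** Put $a=|b|/\sqrt{k_0}\le M$, with $a=0$ where $k_0=0$. By Cauchy–Schwarz and $\int_t^{2t}k_0\le\varepsilon_t/t$,
$$c_t^2\le\int_t^{2t}a^2\int_t^{2t}k_0\le\frac{\varepsilon_t}t\int_t^{2t}a^2,$$
and $\varepsilon_t>0$ since $c_t>0$. So the mean of $a^2$ on $[t,2t]$ is at least $c_t^2/\varepsilon_t\ge c_t\ge\eta$; this uses both parts of badness. Let
$$G=\{s\in[t,2t]:a(s)^2\ge\eta/2\}.$$
From $\eta t\le M^2|G|+\frac\eta2t$ we get $|G|\ge c_2\eta t$ with $c_2=1/(2M^2)$.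

**Step 3: coordinates.** We need a picture of $k$ near $\gamma$.

**Definition 7.1 (Fermi coordinates).** Lift $\gamma$ to $\tilde\gamma$, extended to all of $\mathbb R$, and let $F(s,x)=\exp_{\tilde\gamma(s)}(xN(s))$. Since $K\le0$, these are global coordinates on $\tilde S$, and the metric is $f^2ds^2+dx^2$ with $f_{xx}=kf$, $f(s,0)=1$, $f_x(s,0)=0$, so $f\ge1$. For example, $f=1$ in the flat plane and $f=\cosh x$ when $K=-1$.

Write $k(s,x)=k(F(s,x))$, so $k(s,0)=k_0(s)$ and $k_x(s,0)=b(s)$. For $|x|\le1$ the derivatives of $k(s,x)$ up to order $3$ are uniformly bounded, because near $s$ the map $F$ depends smoothly on $\gamma'(s)$, which lies in a compact space. Since $\sqrt k$ is Lipschitz, $k(s,x)\le2k_0(s)+Cx^2$. Integrating $f_{xx}=kf$, for $|x|\le1$,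
$$0\le f_x(s,x)/x\le C(k_0(s)+x^2),\qquad0\le f-1\le Cx^2.\tag{7.2}$$

**Step 4: at times of $G$, curvature grows quadratically across $\gamma$.** Let $s\in G$, $\kappa_0=k_0(s)$, $\mu=|b(s)|$. Then $\kappa_0>0$ and $\mu\ge\sqrt{\eta\kappa_0/2}$. Choose the direction of $x$ so that $k_x(s,0)=-\mu$. The linear part of $k$ would become negative after $x=\kappa_0/\mu$, so the second derivative must rescue it. At $x=2\kappa_0/\mu\le C\sqrt{\kappa_0/\eta}\le1$ (by (7.1), for large $t$), Taylor's formula and $k\ge0$ give
$$0\le-\kappa_0+2k_{xx}(s,0)\frac{\kappa_0^2}{\mu^2}+C\frac{\kappa_0^3}{\mu^3}.$$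
Hence, again by (7.1) and for large $t$,
$$k_{xx}(s,0)\ge\frac{\mu^2}{2\kappa_0}-C\frac{\kappa_0}\mu\ge\frac\eta4-C\sqrt{\kappa_0/\eta}\ge\frac\eta8 .$$
Now expand at $(s,0)$, where $|k_s|,|k_x|\le M\sqrt{\kappa_0}$. There is a constant $c_1\in(0,1)$ such that, for $s\in G$,
$$|x|\le c_1\eta,\ |s'-s|\le A'|x|,\ A'\le c_1\eta\ \Longrightarrow\ k(s',x)\ge\tfrac\eta{32}x^2-2M\sqrt{\kappa_0}\,|x|.\tag{7.3}$$
Indeed the term $\frac12k_{xx}x^2$ is at least $\frac\eta{16}x^2$, the second-order terms involving $s'-s$ are $O(A'x^2)$, the third-order remainder is $O(|x|^3)$, and both are $O(c_1\eta x^2)$. If in addition $k(s',x)\le Ct^{-2/3}$, with $C$ from (7.1), then since also $\kappa_0\le Ct^{-2/3}$ we get $\frac\eta{32}x^2\le Ct^{-2/3}+Ct^{-1/3}|x|$. One of the two terms on the right is at least $\frac\eta{64}x^2$, so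
$$|x|\le\delta_0:=C't^{-1/3}\eta^{-1}.\tag{7.4}$$
In words: *near a point of $\gamma$ with time in $G$, low curvature at a point reached transversally means distance at most $\delta_0$ from $\gamma$.* Note $\delta_0\ll\eta$.

**Step 5: a near return between times of $G$.** Divide $[t,2t]$ into equal intervals of length in $[\lambda,2\lambda]$; one of them, $I$, has $|G\cap I|\ge c_2\eta|I|$. Divide $I$ into equal intervals $U$ of length in $[\frac12,1]$. There are at least $\lambda$ of them, and at least $c_2\eta\lambda/2$ of them satisfy $|G\cap U|\ge\frac12c_2\eta|U|$; otherwise $|G\cap I|<c_2\eta|I|$. Take every fifth of these; the chosen ones are at mutual distance $\ge2$. In each, $|G\cap U|\ge c_2\eta/4$, so there are $s_U<s_U'$ in $G\cap U$ with $s_U'-s_U\ge c_2\eta/5$. The number of chosen intervals is at least $c\,\eta\lambda=c\,t^{0.099}$. For large $t$ it exceeds the number $C\rho^{-3}=Ct^{0.006}$ of sets of diameter $\rho$ needed to cover the $3$-dimensional $T^1S$. By the pigeonhole principle two of the vectors $\gamma'(s_U)$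 are $\rho$-close. So there are times $s_1<s_2$, and $s_2'$ from the interval of $s_2$, with
$$2\le s_2-s_1\le2\lambda,\quad d(\gamma'(s_1),\gamma'(s_2))\le\rho,\quad s_2,s_2'\in G,\quad c\eta\le s_2'-s_2\le1.\tag{7.5}$$
Let $g$ be the deck transformation with $d(g\tilde\gamma'(s_1),\tilde\gamma'(s_2))\le\rho$ in $T^1\tilde S$. It preserves orientation, and $g\ne1$ because $d(\tilde\gamma(s_1),\tilde\gamma(s_2))\ge2>\rho$.

## 8. The equation of the translated geodesic

**Step 1: the equation.** We describe $g\tilde\gamma$ as a graph over $\tilde\gamma$.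

**Definition 8.1 (return data).** Where $g\tilde\gamma$ is a graph $x=y(s)$ in the Fermi coordinates of $\tilde\gamma$, let $\psi\in(-\frac\pi2,\frac\pi2)$ be its angle with $e_1=f^{-1}\partial_s$, and define $\theta(s)$ by $g\tilde\gamma(\theta(s))=F(s,y(s))$. Put $z=|y|$ and $\ell(s)=s-\theta(s)$.

For example, if $\gamma$ is a closed geodesic of length $l$ and $g$ is the corresponding translation along $\tilde\gamma$, then $y=\psi=0$, $\theta(s)=s-l$ and $\ell=l$.

With $e_2=\partial_x$ we have $[e_1,e_2]=\frac{f_x}fe_1$, hence $\nabla_{e_1}e_1=-\frac{f_x}fe_2$, $\nabla_{e_1}e_2=\frac{f_x}fe_1$, $\nabla_{e_2}e_i=0$. For the unit tangent $\cos\psi\,e_1+\sin\psi\,e_2$, the covariant derivative along itself is $(\dot\psi-\cos\psi\,\frac{f_x}f)(-\sin\psi\,e_1+\cos\psi\,e_2)$, where the dot is the arclength derivative; it must vanish. Since $ds=\frac{\cos\psi}f$ times the arclength element,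
$$y'=f\tan\psi=p\psi,\qquad\psi'=f_x(s,y)=qy,\qquad\theta'=f/\cos\psi.\tag{8.1}$$
By (7.2), for $|y|,|\psi|$ small,
$$1\le p\le2,\qquad0\le q\le C(k_0+y^2),\qquad0\le\theta'-1\le C(y^2+\psi^2).\tag{8.2}$$
In particular $\theta$ is increasing, $\ell$ is nonincreasing, and $|\psi|\le|y'|\le2|\psi|$.

**Step 2: valley structure.** From (8.1),
$$(y\psi)'=p\psi^2+qy^2\ge0,\qquad(y^2)'=2py\psi,\qquad(\psi^2)'=2qy\psi .$$
So there is $s^*$, possibly an endpoint of the interval considered, with $y\psi\le0$ for $s<s^*$ and $y\psi>0$ for $s>s^*$. Thus $z$ and $|\psi|$ are nonincreasing before $s^*$ and nondecreasing after it. In particular $z$ on an interval is at most its larger endpoint value. If $y\not\equiv0$, then $y$ has no zero except possibly $s^*$. After $s^*$ this is clear. A zero at some $s<s^*$ would force $y\psi=0$ from there to $s^*$, hence $\psi=0$ there, hence $(y,\psi)=(0,0)$ at that zero and $y\equiv0$ by uniqueness. So $y$ changes sign at most once, and on each side of $s^*$ we have $|y'|=|z'|$. (In the flat plane, $g\tilde\gamma$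 is a line, and if it is not parallel to $\tilde\gamma$, $s^*$ is the crossing.)

**Step 3: initial data.** For $|s-s_2|\le1$, closeness of the two vectors in (7.5) and smooth dependence over bounded times show that $g\tilde\gamma$ is a graph with $|y|,|\psi|\le C\rho$ and $\theta(s)=s-(s_2-s_1)+O(\rho)$. This is too weak, so we improve it by (7.4). At $s=s_2$ and $s=s_2'$, both in $G$, $|y|\le C\eta^2\le c_1\eta$ and, $g$ being an isometry, $k(s,y(s))=k_0(\theta(s))\le Ct^{-2/3}$ by (7.1). So (7.4), with $s'=s$, gives $z(s_2),z(s_2')\le\delta_0$, and $z\le\delta_0$ on $[s_2,s_2']$ by Step 2. As $s_2'-s_2\ge c\eta$, somewhere there $|\psi|\le|y'|\le2\delta_0/(c\eta)$, while $|\psi'|=qz\le C\delta_0$. So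
$$z(s_2),\ |\psi(s_2)|\le\delta_1:=Ct^{-1/3}\eta^{-2},\qquad\ell(s_2)\in[\tfrac32,3\lambda],\tag{8.3}$$
where the constant is chosen so that $\delta_1\ge\delta_0$.

## 9. The translated geodesic cannot leave the valley

**Claim 9.1.** $g\tilde\gamma$ is a graph over $[s_2,T-2]$ with $z,|\psi|\le t^{-1/5}$, and $\int_{s_2}^{T-2}z\,ds\le t^{-1/10}$.

The time $T$ may be enormous compared with $t$, so no growth estimate for (8.1) can give this alone. The point is to apply (7.4) at the single place $\tilde\gamma(s_2)$, not to $g\tilde\gamma$ but to a chain of points on the translates $g^{-n}\tilde\gamma$.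

Let $[s_2,\sigma)$, $\sigma\le T-2$, be the maximal interval on which the graph is defined with $z,|\psi|\le t^{-1/5}$; by (8.3), $\delta_1<t^{-1/5}$ for large $t$, so it is nonempty.

**Step 1: the return time stays bounded.** Let $\iota>0$ be the infimum of $d(p,hp)$ over $p\in\tilde S$ and deck transformations $h\ne1$. Going from $\tilde\gamma(\theta(s))$ to $\tilde\gamma(s)$ and then to $F(s,y(s))$,
$$\iota\le d\big(\tilde\gamma(\theta(s)),g\tilde\gamma(\theta(s))\big)\le|\ell(s)|+z(s).$$
Since $z\le\iota/2$ for large $t$ and $\ell$ is continuous, nonincreasing and positive at $s_2$, we get $\ell(s)\in[\iota/2,3\lambda]$ on $[s_2,\sigma)$. In particular $\theta(s)\in[t/2,T-2]$.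

**Step 2: the return sequence.** Put $\sigma_0=s_2$, and define $\sigma_{n+1}$ by $\theta(\sigma_{n+1})=\sigma_n$ as long as there is such $\sigma_{n+1}<\sigma$. Let $\sigma_N$ be the last one, $N\ge0$. Then $\sigma_{n+1}-\sigma_n=\ell(\sigma_{n+1})\in[\iota/2,3\lambda]$. Since $\theta$ is increasing and continuous with $\theta(s_2)<\sigma_0$, the sequence stops only if $\sigma_N\ge\lim_{s\to\sigma}\theta(s)$; so $\sigma-\sigma_N\le3\lambda$. Put $y_n=y(\sigma_n)$, $z_n=|y_n|$, $\psi_n=\psi(\sigma_n)$, $D_n=\sum_{i=1}^nz_i$.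

**Step 3: the sum of the angles is small.** If $i\ge1$ and $\sigma_i\le s^*$, monotonicity of $|\psi|$ gives $|\psi_i|(\sigma_i-\sigma_{i-1})\le\int_{\sigma_{i-1}}^{\sigma_i}|\psi|\le\int_{\sigma_{i-1}}^{\sigma_i}|y'|=z_{i-1}-z_i$. If $\sigma_i\ge s^*$ and $i<N$, then likewise $|\psi_i|(\sigma_{i+1}-\sigma_i)\le z_{i+1}-z_i$. The steps are $\ge\iota/2$ and the right sides telescope, so
$$\sum_{i=1}^N|\psi_i|\le C\sup z+t^{-1/5}\le Ct^{-1/5}.\tag{9.1}$$

**Step 4: the chain.** Let $\Gamma_n=g^{-n}\tilde\gamma$ and $P_n=g^{-n}\tilde\gamma(\sigma_n)\in\Gamma_n$. Since $g\tilde\gamma(\sigma_n)=g\tilde\gamma(\theta(\sigma_{n+1}))=F(\sigma_{n+1},y_{n+1})$, applying $g^{-n-1}$ gives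
$$P_n=\exp_{P_{n+1}}(y_{n+1}N_{n+1}),$$
where $N_{n+1}$ is the positive normal of $\Gamma_{n+1}$ at $P_{n+1}$. The direction of $\Gamma_n$ at $P_n$ makes angle $\psi_{n+1}$ with the parallel translate of that of $\Gamma_{n+1}$ along this segment. And by (7.1), since $t\le\sigma_n<T-2$,
$$k(P_n)=k_0(\sigma_n)\le Ct^{-2/3}.\tag{9.2}$$
So consecutive points of the chain are joined by segments of signed lengths $y_i$, nearly perpendicular to $\tilde\gamma$, and all its points have low curvature. We now make "nearly perpendicular" precise. Use the Fermi coordinates of $\tilde\gamma=\Gamma_0$ around $P_0=F(s_2,0)$. Let $c_3\le c_1/4$ be a small constant. As long as $D_n\le c_3\eta$, all $P_i$ and segments with $i\le n$ lie in $|x|\le c_3\eta$, since $|x|$ is the distance to $\tilde\gamma$. The connection form of $(e_1,e_2)$ is bounded there, so in passing from $P_{i-1}$ to $P_i$ the angle of the geodesic with $e_1$ changes by at most $|\psi_i|+Cz_i$; at $P_0$ it is $0$. Hence for all $i\le n$ the angle between $\Gamma_i$ and $e_1$ at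 $P_i$, and the angle between the $i$th segment (oriented by $N_i$) and $e_2$ at all its points, are at most
$$A=C\sum_{i\le n}(|\psi_i|+z_i)\le C(t^{-1/5}+D_n)\le\frac{c_1\eta}{10},$$
by (9.1), if $c_3$ is small and $t$ is large. Since $f\ge1$,
$$|x(P_{i-1})-x(P_i)-y_i|\le Az_i,\qquad|s(P_{i-1})-s(P_i)|\le Az_i.\tag{9.3}$$

**Step 5: the chain has total length at most $10\delta_0$.** Since $y$ changes sign at most once, there is $m$ such that $y_1,\dots,y_m$ have one (weak) sign and the later $y_i$ the opposite sign.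

First let $n\le m$, and suppose $D_n\le c_3\eta$. There is no cancellation in (9.3), so $|x(P_n)|\ge D_n/2$ and $|s(P_n)-s_2|\le AD_n\le2A|x(P_n)|$. By (9.2), statement (7.4) applies at $s=s_2\in G$ with $A'=2A\le c_1\eta$, and gives $|x(P_n)|\le\delta_0$, so $D_n\le2\delta_0$. Since $D_{n+1}\le D_n+t^{-1/5}$ and $2\delta_0+t^{-1/5}<c_3\eta$ for large $t$, induction from $D_0=0$ gives $D_n\le2\delta_0$ for all $n\le m$.

Now let $n>m$, $D''=D_n-D_m$, and suppose $D_n\le c_3\eta$. If $D''>8\delta_0\ge4D_m$, then
$$|x(P_n)|\ge D''-D_m-A(D_m+D'')\ge D''/2,\qquad|s(P_n)-s_2|\le\tfrac54AD''\le4A|x(P_n)|,$$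
and $4A\le c_1\eta$. So (7.4) gives $|x(P_n)|\le\delta_0$ and $D''\le2\delta_0$, a contradiction. Hence $D''\le8\delta_0$ and $D_n\le10\delta_0$. Since $10\delta_0+t^{-1/5}<c_3\eta$, induction as before gives
$$D_N\le10\delta_0.\tag{9.4}$$

**Step 6: the maximal interval is everything.** By (8.3), (9.4) and the valley structure, $z\le10\delta_1$ on $[\sigma_0,\sigma_N]$. On an interval $E\subset[s_2,\sigma)$ of length $\le3\lambda$, (8.2) gives $\int_Eq\le C(1/t+3\lambda t^{-2/5})\le Ct^{-0.3}$. On each $[\sigma_{i-1},\sigma_i]$, which has length between $\iota/2$ and $3\lambda$, some point has $|\psi|\le|y'|\le C\delta_1$, and $\int qz\le C\delta_1$. So $|\psi|\le C\delta_1$ on $[\sigma_0,\sigma_N]$; if $N=0$ use (8.3). On $[\sigma_N,\sigma)$, of length $\le3\lambda$,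
$$\sup|\psi|\le C\delta_1+Ct^{-0.3}\sup z,\qquad\sup z\le10\delta_1+6\lambda\sup|\psi|.$$
As $\lambda t^{-0.3}\to0$, we get $\sup|\psi|\le C\delta_1$ and $\sup z\le C\lambda\delta_1\le t^{-0.22}$, since $\lambda\delta_1=Ct^{1/10-1/3+1/500}$. These bounds are strictly smaller than $t^{-1/5}$. If $\sigma<T-2$, the solution of (8.1) would extend past $\sigma$ with the required bounds, contradicting maximality. So $\sigma=T-2$, and by continuity the closed interval is covered.

**Step 7: the integral of $z$.** On $[\sigma_{i-1},\sigma_i]$ we have $z\le\max(z_{i-1},z_i)$, so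
$$\int_{s_2}^{T-2}z\le\sum_{i=1}^N3\lambda(z_{i-1}+z_i)+3\lambda\cdot C\lambda\delta_1\le6\lambda(z_0+D_N)+C\lambda^2\delta_1\le C\lambda^2\delta_1\le t^{-1/10},$$
since $\lambda^2\delta_1=Ct^{1/5-1/3+1/500}$. This proves Claim 9.1. $\square$

**Two consequences.** First, $\int_{s_2}^{T-2}|\psi|\le\int|y'|\le2\sup z$, so $\int(\theta'-1)\le C\int(z^2+\psi^2)\le Ct^{-1/5}\big(\int z+\int|\psi|\big)\le\frac14$. Hence
$$\ell(s)\ge\tfrac54,\quad\text{and }\ell\text{ varies by at most }\tfrac14\text{ on }[s_2,T-2].\tag{9.5}$$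
Second, let $s\in[4t,T/4]$. Either $z$ is nonincreasing on $[s_2,s]$, and then $\frac s2z(s)\le\int z$, as $s_2\le2t\le s/2$; or $z$ is nondecreasing on $[s,2s]\subset[s_2,T-2]$, and then $sz(s)\le\int z$. So $sz(s)\le2t^{-1/10}\le1$, whence $\int_{4t}^{T/4}sz^2\le\int z\le1$, and by (8.2)
$$\int_{4t}^{T/4}s\,q(s)\,ds\le C.\tag{9.6}$$

## 10. Size and slope of $y$ on $[4t,T/4]$

Put $[\alpha,\omega]=[4t,T/4]$, and let $s_0$ be the point of $[\alpha,\omega]$ nearest to $s^*$. Then $z$ is nonincreasing on $[\alpha,s_0]$ and nondecreasing on $[s_0,\omega]$. By (6.1), $b$ has integral $O(1)$ over $[s_0/2,2s_0]\cap[\alpha,\omega]$. So it suffices to treat the *parts* $[\alpha,s_0/2]$ and $[2s_0,\omega]$, when nonempty. If $y\equiv0$, use the single part $[\alpha,\omega]$.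

**Lemma 10.1.** On each part,
$$|\psi(s)|\le C\,\frac{z(s)}s,\qquad z(s)\le Cz(s')\ \text{ for }s\le s'.\tag{10.1}$$

*Proof.* If $y\equiv0$, then $\psi\equiv0$ and this is trivial.

**Part $[\alpha,s_0/2]$.** Here $\alpha<s_0\le s^*$. Say $y\ge0$ on $[\alpha,s_0]$. Then $\chi=-\psi\ge0$ is nonincreasing. From $\chi(s)=\chi(s_0)+\int_s^{s_0}qy$ and $y(s)=y(s_0)+\int_s^{s_0}p\chi$ we get
$$y(s)\le y(s_0)+2s_0\chi(s_0)+2\int_s^{s_0}rq(r)y(r)\,dr .$$
Gronwall's inequality and (9.6) give $y(s)\le C(y(s_0)+s_0\chi(s_0))\le Cy(s_0/2)$, because $y(s_0/2)\ge y(s_0)+\frac{s_0}2\chi(s_0)$. As $y$ is nonincreasing, the second statement follows. Moreover $\chi(s)\le\frac2{s_0}y(s_0/2)+\frac1s\int_s^{s_0}rqy\,dr\le Cy(s)/s$, since $y\le y(s)$ on $[s,s_0]$.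

**Part $[2s_0,\omega]$.** Here $s^*\le s_0<\omega$. Say $y,\psi\ge0$ on $[s_0,\omega]$; then $y>0$ on $(s_0,\omega]$. The second statement is monotonicity. Put $\rho_1=\psi/y$ and $e=s-s_0$. Then $\rho_1'=q-p\rho_1^2\le q-\rho_1^2$, so
$$(\rho_1e^2)'\le qe^2+2e\rho_1-e^2\rho_1^2\le qe^2+1 .$$
Also $\rho_1e^2\to0$ as $e\to0$: if $y(s_0)=0$ then $\psi(s_0)>0$ and $\rho_1\sim1/(pe)$. Integrating, and using $e(r)^2\le e(s)\,r$ for $r\le s$, $\rho_1\le\frac1e\big(1+\int rq\,dr\big)\le C/e\le2C/s$ for $s\ge2s_0$. $\square$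

## 11. Integrating $b$ along an almost periodic geodesic

Fix a part $[\alpha',\omega']$ and put $\ell_*=\ell(\alpha')\in[\frac54,3\lambda]$. By (9.5), $\ell_*/2\le\ell(s)\le\ell_*$ on the part; and $\ell_*\le\alpha'/4$ for large $t$. Let
$$t_*=\sup\Big\{s\in[\alpha',\omega']:\ s\int_{\alpha'}^sz\le\ell_*\Big\}.$$
Up to time $t_*$ the translate is so close that $b$ is periodic for practical purposes. After $t_*$ it is far enough away that $b$ can be written as a difference quotient of $k$ between $\gamma$ and its translate.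

**Step 1: $\int_{\alpha'}^{t_*}b=O(1)$, by periodicity.** If $t_*\le4\alpha'$ use (6.1). Otherwise let $B(s)=\int_{\theta(s)}^sb$, the integral over one return. Since $g$ is an orientation-preserving isometry, $b(\theta(s))$ is the derivative of $k$ at $F(s,y(s))$ in the direction $-\sin\psi\,e_1+\cos\psi\,e_2$, the normal of $g\tilde\gamma$. So $|b(s)-b(\theta(s))|\le C(z+|\psi|)$, and with (8.2) and (10.1),
$$|B'(s)|=|b(s)-\theta'(s)b(\theta(s))|\le C(z+|\psi|)\le Cz .$$
By the definition of $t_*$, $B(s)=B(t_*)+O(\ell_*/t_*)$ on $[\alpha',t_*]$: all returns have nearly the same integral. Next we show that this common value is tiny, because many of them add up to $O(1)$. Let $v_0=t_*$, $v_{i+1}=\theta(v_i)$ (numbers, not vectors); while $v_i\ge\alpha'$ the steps lie in $[\ell_*/2,\ell_*]$. Let $m'$ be maximal with $v_{m'}\ge t_*/2$; note $t_*/2\ge2\alpha'\ge8\ell_*$. Then $t_*/(4\ell_*)\le m'\le t_*/\ell_*$, and $\sum_{i<m'}B(v_i)=\int_{v_{m'}}^{t_*}b=O(1)$ by (6.1). Hence $|B(t_*)|\le C/m'+C\ell_*/t_*\le C\ell_*/t_*$, and so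 $|B(s)|\le C\ell_*/t_*$ on $[\alpha',t_*]$. Let $m$ be maximal with $v_m\ge\alpha'$. Then $m\le2t_*/\ell_*$ and
$$\Big|\int_{v_m}^{t_*}b\Big|=\Big|\sum_{i<m}B(v_i)\Big|\le m\,\frac{C\ell_*}{t_*}\le C .$$
The remaining interval $[\alpha',v_m]\subset[\alpha',2\alpha']$ contributes $O(1)$ by (6.1).

**Step 2: $\int_{t_*}^{\omega'}b=O(1)$, by a difference quotient.** If $\omega'\le16t_*$ use (6.1); this covers the case $y\equiv0$, where $t_*=\omega'$. Otherwise $t_*<\omega'$, so $t_*\int_{\alpha'}^{t_*}z=\ell_*$, and $z(r)\ge\ell_*/t_*^2$ for some $r\in[\alpha',t_*]$. By (10.1)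
$$z(s)\ge c\,\ell_*/t_*^2,\qquad s\in[t_*,\omega'].\tag{11.1}$$
In particular $y$ has constant sign there; say $y>0$ (otherwise replace $y,N,b$ by their negatives). Taylor's formula in $x$ and $k(s,y(s))=k_0(\theta(s))$ give
$$b(s)=\frac{k_0(\theta(s))-k_0(s)}{y(s)}+O(y(s)).\tag{11.2}$$
Substituting $r=\theta(s)$ in the first term will make the two terms nearly cancel, up to the ends. So choose good ends. Since $\int_r^Tk_0\le1/r$ and $\ell_*\le t_*/4$, the average over $a\in[2t_*,4t_*]$ of $\int_{a-\ell_*}^ak_0$ is at most $\frac1{2t_*}\cdot\ell_*\cdot\frac1{2t_*-\ell_*}$. So there is $a\in[2t_*,4t_*]$ with $\int_{a-\ell_*}^ak_0\le C\ell_*/t_*^2$, and in the same way $e\in[\omega'/2,\omega']$ with $\int_{e-\ell_*}^ek_0\le C\ell_*/\omega'^2$. As $a\le4t_*\le\omega'/4$, also $\theta(e)\ge e-\ell_*>a$. Let $\mathfrak m(r)$ be $1/(y\theta')$ evaluated at $\theta^{-1}(r)$. Then by (11.2)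
$$\int_a^eb=\int_{\theta(a)}^ak_0\,\mathfrak m\,dr-\int_{\theta(e)}^e\frac{k_0}y\,dr+\int_a^{\theta(e)}k_0\Big(\mathfrak m-\frac1y\Big)dr+O\Big(\int y\Big).$$
By (11.1), $1/y$ and $\mathfrak m\le1/y\circ\theta^{-1}$ are $O(t_*^2/\ell_*)$, and $\theta(a)\ge a-\ell_*$, $\theta(e)\ge e-\ell_*$. So the first two terms are $O(t_*^2/\ell_*)\cdot O(\ell_*/t_*^2)=O(1)$. The last term is $O(1)$ by Claim 9.1.

For the third term let $s=\theta^{-1}(r)\in[r,r+\ell_*]$, $s\le e$. On $[r,s]$, (10.1) and (11.1) give $|y'|/y^2\le2|\psi|/y^2\le C/(ry)\le Ct_*^2/(\ell_*r)$, so $|1/y(s)-1/y(r)|\le Ct_*^2/r$. Also $|1-1/\theta'(s)|/y(s)\le C(y^2+\psi^2)/y\le C$. Hence the third term is at most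
$$C\int_a^{\omega'}k_0\Big(\frac{t_*^2}r+1\Big)dr\le C\int rk_0\,dr\le C,$$
since $r\ge a\ge2t_*$ and $r\ge1$. The intervals $[t_*,a]$ and $[e,\omega']$ have ratio at most $4$ and contribute $O(1)$ by (6.1).

**Step 3: conclusion.** Adding Steps 1 and 2 over the at most two parts, together with the middle interval of Section 10, gives (6.2), hence the Main Lemma. By Section 5 this proves Theorem B, and by Section 4 Theorem A. So for every compact surface with a $C^\infty$ metric of nonpositive curvature, with hypotheses 1) and 2) dropped, $T\mathcal H^\pm$ is Hölder-continuous on $T^1S$ with exponent $\frac12$, which is optimal by Theorem C, and the leaves of $\mathcal H^\pm$ are uniformly $C^{1+\text{Lipschitz}}$. $\blacksquare$
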